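# Rate-Monotonic Multiprocessor Scheduling Has No Asymptotic PTAS Unless P = NP

## 1. Periodic tasks, response times, and feasible processors

We work with the rate-monotonic multiprocessor scheduling problem for periodic tasks with implicit deadlines, as introduced by Liu and Layland.

**Definition (task).** A task $\tau$ is given by a running time $c(\tau)$ and a period $p(\tau)$, both positive integers encoded in binary. Its utilization is $u(\tau)=c(\tau)/p(\tau)$, and we require $u(\tau)\le 1$. The task releases a job at every integer multiple of $p(\tau)$; each job must receive $c(\tau)$ units of processing time before the next release of $\tau$.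

We write a task as a pair $(c,p)$. For example, $(2,4)$ releases a job at times $0,4,8,\dots$; each job needs $2$ units of work and must be finished when the next one arrives. Its utilization is $\frac12$.

**Definition (rate-monotonic priorities).** Tasks assigned to the same processor are scheduled preemptively with static priorities: a smaller period means higher priority.

Put $(2,4)$ and $(3,6)$ on one processor. The task $(2,4)$ has priority. It runs during $[0,2]$, then $(3,6)$ runs during $[2,4]$, then the second job of $(2,4)$ preempts and runs during $[4,6]$. At time $6$ the first job of $(3,6)$ has received only $2$ of its $3$ units, so it misses its deadline, although the processor was never idle and the total utilization is exactly $1$.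

**Definition (response time, feasibility).** Let $\tau_1,\dots,\tau_n$ be the tasks on one processor, with $p(\tau_1)\le\dots\le p(\tau_n)$. The response time $r(\tau_i)$ is the smallest $r\ge0$ with
$$r=c(\tau_i)+\sum_{j<i}\left\lceil \frac{r}{p(\tau_j)}\right\rceil c(\tau_j),\qquad (1)$$
or $r(\tau_i)=\infty$ if no such $r$ exists. The tasks are feasible on the processor if and only if $r(\tau_i)\le p(\tau_i)$ for all $i$. They are feasible on a processor of speed $s$ if this holds after every $c(\tau)$ is replaced by $c(\tau)/s$.

For $(2,4),(3,6)$, iterating the right side of (1) for the second task from $r=0$ gives $3,5,7,7$, so $r(\tau_2)=7>6$: infeasible, as we saw. For $(2,4),(4,8)$ the iteration gives $4,6,8,8$, so $r(\tau_2)=8\le8$, and the pair is feasible. As an example for speed, take $(2,4),(3,6)$ at speed $s=\frac76$. The running times become $\frac{12}7$ and $\frac{18}7$, and the iteration gives $\frac{18}7,\frac{30}7,\frac{42}7=6,6$. So the pair is feasible at speed $\frac76$.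

**Definition (OPT).** Given a finite task set $\mathcal S$, assign the tasks to as few unit-speed processors as possible so that the tasks on each processor are feasible. The minimum number is $OPT=OPT(\mathcal S)$.

For $\mathcal S=\{(2,4),(3,6),(4,8)\}$ we have $OPT=2$: one processor is impossible because $(2,4),(3,6)$ do not fit together, and $\{(2,4),(4,8)\},\{(3,6)\}$ works.

**Definition (asymptotic PTAS).** An asymptotic PTAS is a family of algorithms $(A_\varepsilon)_{\varepsilon>0}$ such that, for each fixed $\varepsilon>0$, $A_\varepsilon$ runs in time polynomial in the input length and outputs a feasible assignment using at most $(1+\varepsilon)OPT(\mathcal S)+C_\varepsilon$ processors on every instance $\mathcal S$, where $C_\varepsilon$ does not depend on the instance. It is an asymptotic FPTAS if the running time is moreover polynomial in $1/\varepsilon$. An algorithm is asymptotically optimal if its approximation ratio tends to $1$ as $OPT\to\infty$.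

For example, a polynomial-time algorithm that always uses at most $OPT+7$ processors would be an asymptotic PTAS by itself. This shows what a hardness proof has to achieve. Showing that it is NP-hard to tell $OPT=2$ from $OPT=3$ excludes nothing here, since the additive constant absorbs the difference. We need instances with $OPT$ arbitrarily large and a gap proportional to $OPT$.

**Definition (gap problem).** Saying that it is NP-hard to distinguish YES instances from NO instances, where some instances may be neither, means: a polynomial-time algorithm that answers correctly on all YES and all NO instances (and arbitrarily on the others) would imply $\mathbf P=\mathbf{NP}$.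

**Definition (3CNF-5 formula).** A 3CNF-5 formula has $n$ variables and $m=5n/3$ clauses; each clause has exactly three literals on distinct variables, and each variable occurs in exactly $5$ clauses.

With $n=3$, $m=5$, an example is
$$(x\vee y\vee z)(x\vee y\vee\neg z)(x\vee\neg y\vee z)(\neg x\vee y\vee z)(\neg x\vee\neg y\vee\neg z),$$
which is satisfied by $x=y=\text{true}$, $z=\text{false}$. The external hardness result that we use is from Feige (J. ACM 45 (1998) 634–652), via the PCP theorem of Arora, Lund, Motwani, Sudan and Szegedy (J. ACM 1998):

**Fact F.** For some constant $\varepsilon_1>0$ it is NP-hard to distinguish satisfiable 3CNF-5 formulas from those in which at most $(1-\varepsilon_1)m$ clauses can be satisfied simultaneously.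

We also use Chebyshev's bound that the $k$-th prime is $O(k\log k)$, and, for one statement, Edmonds' polynomial-time algorithm for maximum matching.

## 2. Can the speed-up be removed? The statements to be proved

Two results are the starting point.

1. There is an asymptotic PTAS under resource augmentation: for any fixed $\varepsilon>0$ it computes a solution with $(1+\varepsilon)OPT+1$ processors, where the tasks on each processor can be feasibly scheduled after increasing the processor speed by a factor of $1+\varepsilon$.
2. Unless $\mathbf P=\mathbf{NP}$, there is no asymptotic FPTAS.

Between them lies the question stated as open in "An Average-Case Analysis for Rate-Monotonic Multiprocessor Real-time Scheduling": is there an asymptotic PTAS at unit speed, with no assumption on the input? The answer is no, unless $\mathbf P=\mathbf{NP}$. If $\mathbf P\ne\mathbf{NP}$, there is a constant $\varepsilon_0>0$ such that no polynomial-time algorithm uses at most $(1+\varepsilon_0)OPT+C$ processors on all instances, for any constant $C$. So there is no asymptotic PTAS and no polynomial-time asymptotically optimal algorithm. In detail: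

**Theorem 1.** There is a constant $\gamma>0$ such that, given a task set $\mathcal S$ and an integer $k$, it is NP-hard to distinguish $OPT(\mathcal S)=k$ from $OPT(\mathcal S)\ge(1+\gamma)k$. This holds even when all utilizations lie in $\{\frac15,\frac25,\frac35\}$ and all numbers are polynomially bounded in the number of tasks (i.e. encoded in unary). Consequently, if $\mathbf P\neq\mathbf{NP}$, then for every $\varepsilon<\gamma$ and every function $f$ with $f(x)=o(x)$, no polynomial-time algorithm uses at most $(1+\varepsilon)OPT+f(OPT)$ processors on all instances.

**Theorem 2.**

* (a) Theorem 1, with another constant $\gamma'>0$, holds even when every task has utilization exactly $\frac13$ and all numbers are polynomially bounded.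
* (b) If every task has utilization $>\frac13$, then $OPT$ can be computed exactly in polynomial time. Hence, assuming $\mathbf P\ne\mathbf{NP}$, the problem restricted to instances with all $u(\tau)\ge\alpha$ has an asymptotic PTAS if and only if $\alpha>\frac13$.
* (c) The hardness in Theorem 1 and in (a) persists if the algorithm's processors (but not those of $OPT$) have any speed $s<1+1/p_{\max}$, where $p_{\max}$ is the largest period. In these instances $p_{\max}=O((N\log N)^4)$ for $N$ tasks. So augmentation by $1+\Theta((N\log N)^{-4})$ with a sufficiently small constant does not help, whereas by result 1 above any constant factor $1+\varepsilon$ does.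

## 3. Four facts about response times

Everything we need from scheduling is in one lemma. Let $\tau_1,\dots,\tau_n$ be tasks on one processor, $p_1\le\dots\le p_n$, with $c_j=c(\tau_j)$, $p_j=p(\tau_j)$, $u_j=c_j/p_j$, $U=\sum_j u_j$.

**Lemma 1.**

* (a) $r(\tau_i)\le p_i$ if and only if some $t\in(0,p_i]$ satisfies $\sum_{j\le i}\lceil t/p_j\rceil c_j\le t$.
* (b) If the tasks are feasible, then $U\le1$. If moreover $U=1$, then $p_j\mid p_n$ for all $j$.
* (c) If $\tau_1,\dots,\tau_{n-1}$ are feasible, $p_j\mid p_n$ for all $j$, and $U\le1$, then all $n$ tasks are feasible.
* (d) If $2\sum_{j<i}u_j+u_i\le1$, then $r(\tau_i)\le p_i$.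

**Proof.** Let $W(t)=c_i+\sum_{j<i}\lceil t/p_j\rceil c_j$, so that $r(\tau_i)$ is the smallest fixed point of $W$. For $t\in(0,p_i]$ we have $\lceil t/p_i\rceil=1$, hence
$$W(t)=\sum_{j\le i}\lceil t/p_j\rceil c_j\qquad\text{for }0<t\le p_i.\qquad(2)$$

**Part (a): from a fixed point to an inequality.** The purpose is to replace "the smallest solution of an equation" by "some $t$ satisfies an inequality", which is easier to check. If $r=r(\tau_i)\le p_i$, then $r=W(r)\ge c_i>0$, and by (2) we may take $t=r$. Conversely, let $W(t)\le t$ with $t\in(0,p_i]$. The function $W$ is nondecreasing. Consider $0,W(0),W(W(0)),\dots$. Since $0\le W(0)$, monotonicity makes this sequence nondecreasing. If a term is at most $t$, the next is at most $W(t)\le t$, so all terms are at most $t$. All terms are integers. A nondecreasing bounded sequence of integers becomes constant, and its limit is a fixed point of $W$ of size at most $t\le p_i$. So $r(\tau_i)\le p_i$.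

**Part (b): full utilization forces divisibility.** Take $i=n$ and $t=r(\tau_n)$. By feasibility and by $t=W(t)\ge c_n>0$ we have $t\in(0,p_n]$, and $t$ is an integer because $W$ has integer values. By (2),
$$t=\sum_{j\le n}\lceil t/p_j\rceil c_j\ \ge\ \sum_{j\le n}\frac{t}{p_j}\,c_j=tU,$$
so $U\le1$. If $U=1$, the two ends agree, so equality holds in every term: $\lceil t/p_j\rceil=t/p_j$, that is, $p_j\mid t$ for all $j$. In particular $p_n\mid t$ with $0<t\le p_n$, so $t=p_n$. Thus $p_j\mid p_n$ for all $j$.

**Part (c): a partial converse.** The response times of $\tau_1,\dots,\tau_{n-1}$ do not involve $\tau_n$, so only $\tau_n$ must be checked. Take $t=p_n$ in (a): $\sum_j(p_n/p_j)c_j=p_nU\le p_n$.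

**Part (d): a crude sufficient condition.** For $j<i$ we have $x=p_i/p_j\ge1$, so $\lceil x\rceil<x+1\le2x$. With $t=p_i$,
$$\sum_{j\le i}\lceil p_i/p_j\rceil c_j\le\sum_{j<i}\frac{2p_i}{p_j}c_j+c_i=p_i\Bigl(2\sum_{j<i}u_j+u_i\Bigr)\le p_i,$$
and (a) applies. $\square$

## 4. Equal periods, halves and thirds by hand

Equal periods. If all periods on a processor are equal, then Lemma 1(c), applied one task at a time, together with Lemma 1(b), says that the tasks are feasible if and only if $U\le1$. So instances with one common period are exactly bin packing with sizes $u(\tau)$. Bin packing has an asymptotic PTAS by the textbook method: set aside the small items, group the large ones, and round their sizes up to constantly many values. Hence hardness cannot come from the utilizations alone.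

Utilization $\frac12$. Two such tasks fill a processor. By Lemma 1(b),(c) they fit together if and only if the smaller period divides the larger one. (A single task is feasible since $c\le p$.) So with the partner $(2,4)$, the task $(2,4)$ fits, $(3,6)$ does not, and $(4,8)$ fits. Three tasks never fit, so $OPT$ is the number of tasks minus the size of a maximum matching in the graph of compatible pairs, and this is polynomial.

Utilization $\frac13$. Now a full processor holds three tasks. With periods $6,9,18$ the tasks $(2,6),(3,9),(6,18)$ are feasible together: the second has response time $5$, and the third passes the test at $t=18$, where $3\cdot2+2\cdot3+6=18$. With periods $6,9,15$ the tasks $(2,6),(3,9),(5,15)$ are infeasible by Lemma 1(b), since $6\nmid15$. A direct check at the points $t=6,9,12,15$, just before demand jumps, gives demands $10,12,15,17$, all too large.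

Where rounding stops. The sensible first attempt at a scheme is to imitate bin packing. There, grouping works because an item may always be replaced by a smaller one. Here the period matters too, and there are unboundedly many periods, so one has to round periods as well. The example above shows that at fixed utilization $\frac12$, with the partner $(2,4)$, the periods $4,6,8$ give yes, no, yes: feasibility is monotone in neither direction. Small changes of periods can also change $OPT$ by a constant factor. Let $K\ge n$ and take the tasks $(K+i,\,2(K+i))$ for $i=0,\dots,n-1$. All of $K+i$ lie in $[K,2K)$, so none divides another, no two tasks fit together, and $OPT=n$. If all the periods are changed to $2K$ (and the running times to $K$), then $OPT=\lceil n/2\rceil$. For $K$ much larger than $n$ this is a tiny relative change. A little speed repairs it: for $k<k'$ in this range, at speed $s=\frac{k+k'}{2k}\le1+\frac{n}{2K}$ the value $r=2k$ solves $r=\frac{k'}s+\lceil\frac r{2k}\rceil\frac ks$, so $(k,2k)$ and $(k',2k')$ fit together. Without the extra speed, the loss from rounding periods falls on processors that are exactly full.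

This suggests looking for hardness on exactly full processors. There Lemma 1(b) replaces analysis by arithmetic: a processor with $U=1$ can be feasible only if every period divides the largest one. If periods are products of distinct primes, "divides" means "is a subset of". A task whose period is a product of three primes can then recognize the three tasks that belong to it. This is the structure of exact cover by $3$-sets. Halves give only matching, so one needs processors with at least three tasks. Since a linear gap is required, we need a version of exact cover by $3$-sets with a linear gap.

## 5. Exact cover by 3-sets with a linear gap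

As an example of the objects, let $E=\{1,\dots,6\}$. The family $\{1,2,3\},\{4,5,6\},\{3,4,5\}$ contains the partition $\{1,2,3\},\{4,5,6\}$. In the family $\{1,2,3\},\{3,4,5\},\{5,6,1\}$ any two sets meet, so a pairwise disjoint subfamily has at most one member.

**Lemma 2.** There is a constant $\delta>0$ such that the following is NP-hard. Given a set $E$ with $|E|=3q$ and a set $T$ of $3$-subsets of $E$ with $q\le|T|\le3q$, distinguish

* YES: some subfamily of $T$ partitions $E$;
* NO: every pairwise disjoint subfamily of $T$ has at most $(1-\delta)q$ members.

A result of this type for 3-dimensional matching is due to Petrank (Comput. Complexity 4 (1994)); here is a direct proof.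

The condition $|T|\le3q$ will matter: the scheduling gap will be of order $\delta q$ compared with $|T|$. A natural construction uses a wheel of triples for each variable, whose two perfect states mean true and false, and a pair of elements for each clause. The wheels leave free tips, of which the clauses use only some. In one copy of the construction below, $(20n+2m)-15n-3m=5n-m=\frac{10n}3$ tips are left over. To cover them one might add $\frac{10n}3$ garbage pairs, each forming a triple with every one of the $10n$ tips. But this makes $|T|$ quadratic in $n$ while $q$ stays linear, and the gap disappears. The remedy is to take three copies of everything. If all copies make the same choices, they leave the same tips free, and a single triple across the copies covers three corresponding tips.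

**Proof of Lemma 2.**

**Step 1: the construction.** The aim is to turn a 3CNF-5 formula $\varphi$ into $(E,T)$. Number the occurrences of each variable $v$ by $s=1,\dots,5$, read cyclically. For each copy $k\in\{1,2,3\}$ introduce the elements $a^k_{v,s},b^k_{v,s},w^k_{v,s},\bar w^k_{v,s}$ for all $v,s$, and $f^k_j,g^k_j$ for each clause $j$. The triples are:

* wheel triples, $\{a^k_{v,s},b^k_{v,s},\bar w^k_{v,s}\}$ (true type) and $\{a^k_{v,s+1},b^k_{v,s},w^k_{v,s}\}$ (false type);
* clause triples: for each literal of clause $j$, being occurrence $s$ of $v$, the triple $\{f^k_j,g^k_j,w^k_{v,s}\}$ if the literal is $v$, and $\{f^k_j,g^k_j,\bar w^k_{v,s}\}$ if it is $\neg v$;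
* cross triples $\{w^1_{v,s},w^2_{v,s},w^3_{v,s}\}$ and $\{\bar w^1_{v,s},\bar w^2_{v,s},\bar w^3_{v,s}\}$.

Counting elements: $|E|=3(20n+2m)$, so $q=20n+2m=20n+\frac{10n}3=\frac{70n}3$. Counting triples: each copy has $10n$ wheel and $3m$ clause triples, and there are $10n$ cross triples, so $|T|=3(10n+3m)+10n=40n+15n=55n$. Since $\frac{70}3\le55\le70$, indeed $q\le|T|\le3q$. Put $\delta=\varepsilon_1/210$.

**Step 2: a satisfying assignment gives a partition.** Fix a satisfying assignment. In each copy take, for every $v$, all five true-type triples if $v$ is true and all five false-type triples if $v$ is false. Either choice covers all $a^k_{v,s}$ and $b^k_{v,s}$ exactly once. If $v$ is true, the elements $\bar w^k_{v,s}$ are used and the $w^k_{v,s}$ stay free; if $v$ is false, it is the other way around. For each clause choose one true literal, the same in all copies, and take its clause triple in each copy. If the literal is $v$, then $v$ is true and $w^k_{v,s}$ is free; if it is $\neg v$, then $v$ is false and $\bar w^k_{v,s}$ is free. Different clauses use different occurrences, so all these triples are disjoint. Now all $a,b,f,g$ are covered. What remains are some $w$ and $\bar w$, with the same indices in all three copies, and the corresponding cross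 triples cover exactly these. This partitions $E$: case YES.

**Step 3: few uncovered elements.** For the converse we assume a nearly perfect disjoint subfamily $F$ and want a good assignment. Let $|F|>(1-\delta)q$. The number $h=3(q-|F|)$ of elements not covered by $F$ satisfies
$$h<3\delta q=3\cdot\frac{\varepsilon_1}{210}\cdot\frac{70n}3=\frac{\varepsilon_1n}3.$$

**Step 4: reading off an assignment.** The aim is to show that a wheel whose $a,b$ are all covered is in one of its two pure states. Look only at copy 1. Call $v$ good if all $a^1_{v,s},b^1_{v,s}$ ($s=1,\dots,5$) are covered by $F$; these elements lie only in wheel triples. Let $v$ be good and suppose that $b^1_{v,s}$ is covered by its true-type triple. Then $a^1_{v,s}$ is used there. The element $b^1_{v,s-1}$ lies in exactly two triples, its true-type one and the false-type one $\{a^1_{v,s},b^1_{v,s-1},w^1_{v,s-1}\}$. The latter is blocked, so $b^1_{v,s-1}$ is also in a true-type triple. Going around the cycle, all five are of true type. So for a good $v$ the five selected wheel triples are all of true type or all of false type. Set $v$ accordingly, and set all other variables arbitrarily.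

**Step 5: counting unsatisfied clauses.** We bound these by uncovered elements. Let $f^1_j$ be covered. Then it is covered by a clause triple, belonging to a literal that is occurrence $s$ of some $v$, with third element $w^1_{v,s}$ or $\bar w^1_{v,s}$. Suppose that $v$ is good. If the third element is $w^1_{v,s}$, it is not in a selected wheel triple; had $v$ been of false type, the selected triple $\{a^1_{v,s+1},b^1_{v,s},w^1_{v,s}\}$ would contain it. So $v$ is of true type, and the literal, which is $v$, is true. If the third element is $\bar w^1_{v,s}$, then in the same way $v$ is of false type, and the literal $\neg v$ is true. In both cases clause $j$ is satisfied.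

Therefore an unsatisfied clause has $f^1_j$ uncovered or contains a variable that is not good. Each variable that is not good has its own uncovered $a$ or $b$ element, and it lies in $5$ clauses. So the number of unsatisfied clauses is at most $5h<\frac{5\varepsilon_1n}3=\varepsilon_1m$, and more than $(1-\varepsilon_1)m$ clauses are satisfied. By contraposition, if at most $(1-\varepsilon_1)m$ clauses of $\varphi$ can be satisfied, every disjoint subfamily has at most $(1-\delta)q$ members: case NO. The construction takes polynomial time, so Fact F gives the lemma. $\square$

## 6. Set tasks, element tasks and fillers: proof of Theorem 1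

Each set $S\in T$ gets a task whose period contains the primes of its three elements. If $S$ belongs to the cover, its task should fill a processor together with its three element tasks. If $S$ does not belong to the cover, its task must fill a processor in another way; otherwise the optimum would not equal the total utilization. This is what fillers are for. Utilizations in fifths leave enough room for Lemma 1(d) to certify three element tasks: $2\cdot\frac25+\frac15=1$.

**Step 1: the instance.** The aim is to build tasks from $(E,T)$ as in Lemma 2. Let $\pi_e$ ($e\in E$) be the first $3q$ primes, found by sieving; $\pi_e=O(q\log q)$ by Chebyshev. For $S\in T$ let $P_S=\prod_{e\in S}\pi_e$. The tasks, written $(c,p)$, are: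

* element tasks $(\pi_e,5\pi_e)$ for $e\in E$, of utilization $\frac15$;
* set tasks $(2P_S,5P_S)$ for $S\in T$, of utilization $\frac25$;
* $|T|-q$ fillers $(3,5)$, of utilization $\frac35$.

The number of tasks is $N=3q+|T|+(|T|-q)=2q+2|T|\ge4q$, and all periods are $O((q\log q)^3)=O((N\log N)^3)$, so all numbers are polynomially bounded in $N$. The total utilization is
$$\frac{3q}5+\frac{2|T|}5+\frac{3(|T|-q)}5=|T|.\qquad(3)$$

For the first family of Section 5 the primes are $2,3,5,7,11,13$. The element tasks are $(2,10),(3,15),(5,25),(7,35),(11,55),(13,65)$, the set tasks are $(60,150)$, $(2002,5005)$, $(770,1925)$, and there is one filler $(3,5)$; the total utilization is $3$. The processor $\{(2,10),(3,15),(5,25),(60,150)\}$ is exactly full: at $t=150$ the demand is $15\cdot2+10\cdot3+6\cdot5+60=150$.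

**Step 2: in the YES case $OPT=|T|$.** The lower bound is (3) with Lemma 1(b): each processor carries utilization at most $1$. For the upper bound let $F\subseteq T$ partition $E$, so $|F|=q$. For $S\in F$ put the set task of $S$ and the three element tasks of $S$ on one processor. The element tasks have the smaller periods. They are feasible by Lemma 1(d), since each has at most two other element tasks before it and $2\cdot\frac25+\frac15=1$. All periods divide $5P_S$, and $U=\frac25+\frac35=1$, so the processor is feasible by Lemma 1(c). For each of the $|T|-q$ sets $S\notin F$ put its set task together with one filler. The filler alone is feasible, $5\mid5P_S$ and $U=1$, so Lemma 1(c) applies again. Since $F$ partitions $E$, every element task is assigned exactly once; every set task and every filler is assigned too. The number of processors is $q+(|T|-q)=|T|$.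

**Step 3: what a full processor can look like.** The aim is to show that full processors carry only the two intended patterns. Consider a feasible processor with $U=1$. By Lemma 1(b) all its periods divide its largest period. In fifths, the utilizations form one of
$$3+2,\quad3+1+1,\quad2+2+1,\quad2+1+1+1,\quad1+1+1+1+1.$$
Distinct elements have distinct primes, so $5\pi_{e'}\nmid5\pi_e$ for $e\ne e'$. This gives:

($*$) If a full processor contains at least two element tasks, then its largest period is not that of an element task.

Indeed, if it were $5\pi_e$, the period $5\pi_{e'}$ of another element task on the processor would divide $5\pi_e$, which is impossible. Now go through the patterns.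

* The patterns $3+1+1$ and $1+1+1+1+1$ are impossible. A filler has period $5$, smaller than every $5\pi_e$, so in both patterns the largest period is that of an element task. Both contain at least two element tasks, against ($*$).
* The pattern $2+2+1$ is impossible. Let the set tasks be those of $S\ne S'$ and the element task that of $e$. The numbers $P_S,P_{S'}$ are products of different sets of three distinct primes, so neither divides the other, and the largest period is neither $5P_S$ nor $5P_{S'}$. It is not $5\pi_e$ either, since $P_S\nmid\pi_e$.
* In the pattern $2+1+1+1$ the largest period is, by ($*$), that of the set task, $5P_S$. Each of the three distinct element tasks then has $\pi_e\mid P_S$, so they are exactly the three elements of $S$.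
* The pattern $3+2$ is a pair of a filler and a set task.

So a full processor is either a pair {filler, set task} or a set $S$ with its three elements.

**Step 4: counting in the NO case.** The aim is to turn "few full processors" into "many processors". There are at most $|T|-q$ full processors of the first kind, because there are only $|T|-q$ fillers. The sets on processors of the second kind are pairwise disjoint, since each element task is assigned once; in the NO case there are at most $(1-\delta)q$ of them. So the number $\Phi$ of full processors satisfies
$$\Phi\le(|T|-q)+(1-\delta)q=|T|-\delta q.$$
Every other processor has utilization less than $1$ and a multiple of $\frac15$, hence at most $\frac45$. If $M$ processors are used, (3) gives $|T|\le\Phi+\frac45(M-\Phi)$, that is,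
$$M\ge\tfrac54|T|-\tfrac14\Phi\ge|T|+\frac{\delta q}4\ge\Bigl(1+\frac\delta{12}\Bigr)|T|,\qquad(4)$$
where the last step uses $q\ge|T|/3$. This proves the first part of Theorem 1 with $k=|T|$ and $\gamma=\delta/12$.

For the second family of Section 5, $|T|=3$ and $q=2$: there is one filler and at most one processor of the second kind, so $\Phi\le2$ and $M\ge\frac{15}4-\frac24=\frac{13}4$, so at least $4$ processors are needed, while the utilization is $3$.

**Step 5: from the gap to algorithms.** The aim is to see that no lower-order term $f$ helps. Suppose that a polynomial-time algorithm always uses at most $(1+\varepsilon)OPT+f(OPT)$ processors, with $\varepsilon<\gamma$ and $f(x)=o(x)$, for instance $f\equiv C_\varepsilon$. Choose $k_0$ with $f(k)<(\gamma-\varepsilon)k$ for all $k\ge k_0$. Given a 3CNF-5 formula, build $(E,T)$ and the tasks, with $k=|T|=55n$. If $k\ge k_0$, run the algorithm. For a satisfiable formula $OPT=k$, so it uses at most $(1+\varepsilon)k+f(k)<(1+\gamma)k$ processors. If at most $(1-\varepsilon_1)m$ clauses can be satisfied, it uses at least $(1+\gamma)k$. So comparing its output with $(1+\gamma)k$ decides. If $k<k_0$, the formula has bounded size and is decided by brute force. Thus the gap problem of Fact F is solved in polynomial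 time, and $\mathbf P=\mathbf{NP}$.

Hence, if $\mathbf P\neq\mathbf{NP}$, any fixed positive $\varepsilon_0<\gamma$ serves as the constant in Section 2, and there is no asymptotic PTAS. An asymptotically optimal polynomial-time algorithm is excluded in the same way: for all large $OPT$ it would use at most $(1+\frac\gamma2)OPT$ processors, so Step 5 runs with $\varepsilon=\frac\gamma2$ and $f=0$, after enlarging $k_0$. $\blacksquare$

## 7. All utilizations equal to one third: a switch built from divisibility

The encoding of Section 6 puts four tasks on a processor. With all utilizations $\frac13$, four tasks have $U=\frac43$, so a set task can no longer meet its three elements directly. We replace it by a gadget of nine tasks that has two perfect states: one in which it takes all of $x,y,z$, and one in which it takes none of them.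

**Step 1: the instance.** Given $(E,T)$ from Lemma 2, let $V$ consist of $E$ and, for each $S=\{x,y,z\}\in T$ (ordered arbitrarily), nine new vertices $a_1,a_2,a_3,b_1,b_2,b_3,c_1,c_2,c_3$ (index $S$ suppressed), the gadget of $S$. Put $N=|V|=3q+9|T|\le30q$. Assign distinct primes $\pi_v$, the smallest ones available, to all $v\in E$ and to all $a_1,b_1,c_1,a_3,c_3$ of all gadgets; at most $N$ primes are needed. Put $P_v=\pi_v$ for these $v$, and in each gadget
$$P_{a_2}=\pi_x\pi_{a_1}\pi_{a_3},\quad P_{c_2}=\pi_z\pi_{c_1}\pi_{c_3},\quad P_{b_3}=\pi_{a_3}\pi_{c_3},\quad P_{b_2}=\pi_y\pi_{b_1}\pi_{a_3}\pi_{c_3}.$$
For each $v\in V$ create the task $(P_v,3P_v)$. All $P_v$ are distinct. Each is a product of at most four primes of size $O(N\log N)$, so $p_{\max}=O((N\log N)^4)$.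

For a single set with $\pi_x,\pi_y,\pi_z=2,3,5$ and $\pi_{a_1},\pi_{b_1},\pi_{c_1},\pi_{a_3},\pi_{c_3}=7,11,13,17,19$ we get $P_{a_2}=238$, $P_{c_2}=1235$, $P_{b_3}=323$, $P_{b_2}=10659$.

**Step 2: all divisibilities.** The aim is to list which tasks can lie below which. All $P_v$ are squarefree, so $P_v\mid P_{v'}$ means that the prime set of $v$ is contained in that of $v'$. The primes $\pi_{a_1},\pi_{c_1},\pi_{b_1}$ occur, besides in $a_1,c_1,b_1$ themselves, only in $a_2,c_2,b_2$ respectively, so none of $a_2,c_2,b_2$ divides another vertex's number. The product $\pi_{a_3}\pi_{c_3}$ divides, besides $P_{b_3}$, only $P_{b_2}$. The remaining vertices carry a single prime. So the proper divisibilities $P_v\mid P_{v'}$, $v\ne v'$, are exactly, within each gadget: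

* $x,a_1,a_3$ below $a_2$;
* $z,c_1,c_3$ below $c_2$;
* $a_3,c_3$ below $b_3$;
* $y,b_1,a_3,c_3,b_3$ below $b_2$.

**Step 3: the feasible sets.** The aim is to turn feasibility into combinatorics. Sets of at most two tasks are feasible by Lemma 1(d), since $\frac23+\frac13=1$. Sets of four or more have $U>1$ and are infeasible by Lemma 1(b). A set of three has $U=1$; by Lemma 1(b) and by Lemma 1(c) together with the feasibility of pairs, it is feasible if and only if one of its $P$-values is divisible by the other two. Call such a triple good, and the vertex with that $P$-value its center. By Step 2 the good triples are: $a_2$ with two of $\{x,a_1,a_3\}$; $c_2$ with two of $\{z,c_1,c_3\}$; $\{b_3,a_3,c_3\}$; $b_2$ with two of $\{y,b_1,a_3,c_3,b_3\}$. Each belongs to exactly one gadget, that of its center, and contains only vertices of that gadget and elements of its set $S$.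

**Step 4: in the YES case $OPT=N/3$.** The lower bound is the total utilization $N/3$. Let $F$ be an exact cover. For $S\in F$ take
$$\{x,a_1,a_2\},\quad\{y,b_1,b_2\},\quad\{z,c_1,c_2\},\quad\{a_3,b_3,c_3\},$$
and for $S\notin F$ take
$$\{a_1,a_2,a_3\},\quad\{b_1,b_2,b_3\},\quad\{c_1,c_2,c_3\}.$$
All are good, by the list in Step 3. Every gadget vertex is covered once, and every element of $E$ is covered by the gadget of the unique $S\in F$ containing it. So these triples partition $V$ into $N/3$ processors.

**Step 5: a complete gadget takes all or nothing.** This is where the gadget does its work. Take any feasible assignment, with $\theta$ processors carrying good triples; call these triples selected. Call a vertex covered if it lies in a selected triple, and a gadget complete if its nine vertices are all covered.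

**Claim.** The selected triples of a complete gadget cover either all of $x,y,z$ or none of them.

**Proof of the claim.** The vertices $a_1,c_1,b_1$ are not centers and lie only below $a_2,c_2,b_2$ respectively. Since they are covered, the selected triples containing $a_2,c_2,b_2$ are
$$\{a_2,a_1,\alpha\},\ \alpha\in\{x,a_3\};\qquad\{c_2,c_1,\kappa\},\ \kappa\in\{z,c_3\};\qquad\{b_2,b_1,\beta\},\ \beta\in\{y,b_3,a_3,c_3\}.$$
The only other possible selected triple of this gadget is the one centered at $b_3$. The vertex $b_3$ is covered, and it lies only in triples centered at $b_2$ or at $b_3$. So one of two cases holds.

1. $\beta=b_3$. Then $b_3$ is not the center of a selected triple, and the triple of $b_2$ contains neither $a_3$ nor $c_3$. But $a_3$ is covered, and only triples centered at $a_2,b_3,b_2$ can contain it, so $\alpha=a_3$. Likewise $c_3$ is covered, and only triples centered at $c_2,b_3,b_2$ can contain it, so $\kappa=c_3$. Hence none of $x,y,z$ is covered by this gadget.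
2. $\{b_3,a_3,c_3\}$ is selected. Then $a_3,b_3,c_3$ are not available to the other triples, so $\alpha=x$, $\kappa=z$ and $\beta=y$, and all three are covered by this gadget. $\square$

**Step 6: counting in the NO case.** The aim is to show that many vertices stay uncovered. Let $h=N-3\theta$ be the number of uncovered vertices, $h_E$ of them in $E$ and $h_G$ in gadgets, so $h=h_E+h_G$. Let $F$ be the family of those $S$ whose gadget is complete and covers all of $S$. It is disjoint, since each element lies in at most one selected triple. At most $h_G$ gadgets are incomplete, and each of these covers at most $3$ elements of $E$. Complete gadgets not in $F$ cover none, by the claim. So the $3q-h_E$ covered elements of $E$ satisfy $3q-h_E\le3|F|+3h_G$, hence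
$$3|F|\ge3q-h_E-3h_G\ge3q-3h,\qquad\text{i.e.}\quad|F|\ge q-h.$$
In the NO case $|F|\le(1-\delta)q$, so $h\ge\delta q$. The $h$ uncovered tasks sit on processors with at most two tasks each, so the number $M$ of processors satisfies
$$M\ge\theta+\frac h2=\frac{N-h}3+\frac h2=\frac N3+\frac h6\ge\frac N3\Bigl(1+\frac{\delta q}{2N}\Bigr)\ge\frac N3\Bigl(1+\frac\delta{60}\Bigr),\qquad(5)$$
the last step by $N\le30q$. So the gap holds with $k=N/3$ and $\gamma'=\delta/60$. The consequence for algorithms follows as in Step 5 of Section 6, with $k=N/3=q+3|T|$, which for the instances built from formulas is $\frac{70n}3+165n$ and so tends to infinity with $n$. This proves Theorem 2(a). $\blacksquare$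

## 8. Utilizations above one third: matching

**Step 1: only singles and pairs.** The aim is to reduce Theorem 2(b) to a graph problem. If all utilizations exceed $\frac13$, three tasks have $U>1$ and do not fit together, by Lemma 1(b). Single tasks are feasible since $c\le p$.

**Step 2: testing a pair in polynomial time.** Periods are in binary, so we cannot try all $t$; two values suffice. Let $p_1\le p_2$. The first task is feasible, so by Lemma 1(a) the pair is feasible if and only if some $t\in(0,p_2]$ has slack $t-\lceil t/p_1\rceil c_1-c_2\ge0$. On each interval $(kp_1,(k+1)p_1]$ the slack is $t-(k+1)c_1-c_2$, which increases in $t$. So its maximum over $(0,p_2]$ is attained at a multiple of $p_1$ or at $t=p_2$. At $t=kp_1$ the slack is $k(p_1-c_1)-c_2$, which is nondecreasing in $k$ because $c_1\le p_1$. Hence it suffices to test $t=\lfloor p_2/p_1\rfloor p_1$ and $t=p_2$.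

Both tests are needed. For $(3,5),(4,11)$ the value $t=10$ works ($6+4=10$), while $t=11$ fails ($9+4=13$). For $(2,5),(5,9)$ the value $t=5$ fails ($2+5=7$), while $t=9$ works ($4+5=9$).

**Step 3: matching.** Build the graph on $\mathcal S$ whose edges are the feasible pairs. An assignment using no empty processor is a partition of $\mathcal S$ into singles and edges, and it uses $|\mathcal S|$ minus the number of its edges. So if $\nu$ is the size of a maximum matching, computed by Edmonds' algorithm, then $OPT=|\mathcal S|-\nu$, attained by pairing the matched tasks.

**Step 4: the threshold.** If $\alpha>\frac13$, instances with all $u(\tau)\ge\alpha$ are solved exactly, so there is an asymptotic PTAS. If $\alpha\le\frac13$, these instances include those of Theorem 2(a), so assuming $\mathbf P\ne\mathbf{NP}$ there is none. This proves Theorem 2(b). $\blacksquare$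

## 9. Tiny speed-ups and integrality

**Claim.** For integer data and $0<s<1+1/p_{\max}$, any task set feasible at speed $s$ is feasible at speed $1$.

**Proof.** The idea is to round a response time up to an integer and to use that demands are integers. Feasibility at speed $s$ gives, for each $i$, a real $r\in(0,p_i]$ with $r=\frac{c_i}s+\sum_{j<i}\lceil r/p_j\rceil\frac{c_j}s$. Since $\lceil r/p_i\rceil=1$, multiplying by $s$ gives
$$\sum_{j\le i}\lceil r/p_j\rceil c_j=sr.$$
Let $t=\lceil r\rceil$. As $p_i$ is an integer, $t\le p_i$. If $r\in(kp_j,(k+1)p_j]$ with $k$ an integer, then the ends are integers, so $t$ lies in the same interval. Hence $\lceil t/p_j\rceil=\lceil r/p_j\rceil$ for all $j$, and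
$$\sum_{j\le i}\lceil t/p_j\rceil c_j=sr\le st<t+\frac t{p_{\max}}\le t+1.$$
The left side is an integer, so it is at most $t$. Lemma 1(a) gives $r(\tau_i)\le p_i$ at speed $1$. $\square$

The strict inequality is needed: in Section 1 the pair $(2,4),(3,6)$, with $p_{\max}=6$, was infeasible at speed $1$ and feasible at speed $\frac76=1+1/p_{\max}$.

**Proof of Theorem 2(c).** Let $p_{\max}$ be the largest period of the instance and $s<1+1/p_{\max}$. On each processor the largest period is at most $p_{\max}$, so the claim applies to it. Thus every assignment that is feasible at speed $s$ is already feasible at unit speed, and the lower bounds (4) and (5) in the NO cases apply verbatim to the algorithm's processors, while $OPT$ in the YES cases is attained at unit speed. The algorithmic argument of Section 6, Step 5, then goes through unchanged. For the instances of Theorem 1, $p_{\max}=O((N\log N)^3)$, and for those of (a), $p_{\max}=O((N\log N)^4)$. So $1/p_{\max}$ is at least a small constant times $(N\log N)^{-4}$ in both cases, and augmentation by $1+\Theta((N\log N)^{-4})$ with a sufficiently small constant does not help, whereas by result 1 of Section 2 any constant factor $1+\varepsilon$ does. $\blacksquare$
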